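\title{Gram matrices of skew-symmetric matrices and linear orders}

\begin{abstract}
Let $A$ be the $n\times n$ skew-symmetric matrix all of whose entries above the
diagonal are $-1$, and let $\mathcal C$ be the convex hull of the matrices
$PAA^TP^T$, where $P$ ranges over the permutation matrices. We prove that for
every skew-symmetric matrix $D$ with entries in $[-1,1]$ the matrix $DD^T$ is
dominated entrywise by an element of $\mathcal C$. First $D$ is rounded to a
random tournament. The tournament is then made transitive by repeatedly choosing
a random vertex $v$ and declaring $x<y$ whenever $x<v<y$. The key fact is that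
the expected number of vertices that separate a given pair never increases. We
prove the result with arbitrary non-negative weights, determine the cases of
equality, show that $\mathcal C$ is exactly the set of maximal elements of the
convex hull of all the matrices $DD^T$, and deduce an extremal statement for
linear orders and Pick's inequality
$\lVert D\rVert_2\le\cot\frac{\pi}{2n}$.
\end{abstract}

\section{The question}\label{sec:question}

A real matrix $D$ is skew-symmetric if $D^T=-D$; its diagonal is then zero. Let
$A$ be the $n\times n$ skew-symmetric matrix with $A_{ij}=-1$ for $i<j$, so that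
$A_{ij}=1$ for $i>j$. Put $B=AA^T$ and let $\mathcal C$ be the convex hull of the
matrices $PBP^T$, where $P$ ranges over the $n\times n$ permutation matrices.
Inequalities between matrices are entrywise throughout.

The source of the following conjecture is \cite{rot}: if $D$ is a skew-symmetric
$n\times n$ matrix with entries in $[-1,1]$, then there is a matrix $F\ge 0$ with
$DD^T+F\in\mathcal C$. We prove it.

\begin{theorem}\label{thm:conj}
Let $n\ge1$ and let $D$ be an $n\times n$ skew-symmetric matrix with entries in
$[-1,1]$. Then there is a matrix $F\ge 0$ such that $DD^T+F\in\mathcal C$.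
\end{theorem}

\subsection*{What the statement says}
Suppose first that $D=T$ has only entries $\pm1$ off the diagonal. Then $T$ is a
tournament: for each pair $x\ne y$ it declares one of the two vertices to be
below the other, say $x$ below $y$ if $T_{xy}=-1$. For $i\ne j$ the entry
\[
(TT^T)_{ij}=\sum_{k}T_{ik}T_{jk}
\]
counts the vertices $k\ne i,j$ to which $i$ and $j$ are related in the same way,
minus those that \emph{separate} $i$ from $j$, that is, lie above one of them and
below the other. The matrices $PAP^T$ are the tournaments that come from linear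
orders. In a linearly ordered triple only the middle vertex separates the other
two, whereas in a cyclic triple each vertex does. So linear orders have the
fewest separations in total. Theorem~\ref{thm:conj} says much more: for every
tournament, and even for every skew-symmetric $D$ with entries in $[-1,1]$, which
may be viewed as a fractional tournament, some average of linear orders does at
least as well \emph{for all pairs $i,j$ simultaneously}. In dual form: for each
non-negative weighting of the pairs, some linear order is a best tournament
(Corollary~\ref{cor:extremal} and Remark~\ref{rem:dual}).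

\subsection*{Small cases}
For $n=1$ all matrices are $0$. For $n=2$ we have $DD^T=D_{12}^2I\le I=B$.

Let $n=3$, and put $p=D_{12}$, $q=D_{23}$, $r=D_{31}$. The entries of $DD^T$ in
positions $(1,2),(1,3),(2,3)$ are $-qr,\,-pq,\,-pr$, all at most $1$, and the
diagonal entries are at most $2$. A linear order gives diagonal entries $2$, the
entry $-1$ for its lowest and highest elements (the middle one separates them),
and $1$ for the other two pairs. So $\mathcal C$ is described by the triples
\[
\mathrm{conv}\{(1,1,-1),(1,-1,1),(-1,1,1)\}=\{(u,v,w):u+v+w=1,\ u,v,w\le 1\};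
\]
the barycentric coordinates of $(u,v,w)$ with respect to the three listed points
are $\frac{1-w}2,\frac{1-v}2,\frac{1-u}2$. A triple with entries at most $1$ can
be increased to a point of this triangle if and only if its sum is at most $1$.
So for $n=3$ the theorem says that
\[
pq+qr+rp\ge-1\qquad\text{for } p,q,r\in[-1,1].
\]
The left side is affine in each variable, so its minimum is attained at a corner
of the cube. At a corner it equals $3$ if $p=q=r$, which is a cyclic triple,
and $-1$ otherwise, which is a linear order. This shows the two steps to come: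
pass to tournaments, then remove cycles.

The convex hull is needed. For $n=3$ and $D=0$ no single $PBP^T$ dominates
$DD^T=0$, because each $PBP^T$ has an entry $-1$. Skew-symmetry is needed too:
the symmetric $3\times3$ matrix with zero diagonal and all other entries $1$
gives the triple $(1,1,1)$, whose sum exceeds $1$.

\subsection*{The weighted statement}
For $c=(c_1,\dots,c_n)\in\mathbb R^n$ put
\[
M_c(D)=D\,\mathrm{diag}(c)\,D^T,\qquad M_c(D)_{ij}=\sum_k c_kD_{ik}D_{jk},
\]
and let $\mathcal C_c$ be the convex hull of the matrices $M_c(PAP^T)$. Since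
$(PAP^T)(PAP^T)^T=PBP^T$, we have $\mathcal C_{(1,\dots,1)}=\mathcal C$, and the
case $c=(1,\dots,1)$ of the next theorem is Theorem~\ref{thm:conj}.

\begin{theorem}\label{thm:main}
Let $c\in\mathbb R^n_{\ge0}$ and let $D$ be an $n\times n$ skew-symmetric matrix
with entries in $[-1,1]$. Then there is a matrix $F\ge0$ such that
$D\,\mathrm{diag}(c)\,D^T+F\in\mathcal C_c$.
\end{theorem}

The weights may not be negative: for $n=2$ and $c=(-1,-1)$, every element of
$\mathcal C_c$ has diagonal entries $-1$, and $M_c(0)=0$. A reader interested only
in Theorem~\ref{thm:conj} may set all $c_k=1$ throughout.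

\section{Tournaments and separation}\label{sec:tournaments}

From now on $c\in\mathbb R^n_{\ge0}$ is fixed, and $s=\sum_kc_k$.

A \emph{tournament} is a skew-symmetric matrix $T$ with $T_{xy}=\pm1$ for
$x\ne y$. Its rows are indexed by the \emph{vertices} $1,\dots,n$. We write
$x<_Ty$, or ``$x$ is below $y$'', if $T_{xy}=-1$, and call the pair $T_{xy}$,
$T_{yx}=-T_{xy}$ the \emph{arc} between $x$ and $y$. A \emph{cyclic triple} is a
set $\{x,y,z\}$ of three vertices with $x<_Ty<_Tz<_Tx$ for some naming of them.
The tournament is \emph{transitive} if $<_T$ is a linear order; since any two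
distinct vertices are comparable in exactly one way, this holds if and only if
there is no cyclic triple.

If $P$ is the permutation matrix with $P_{x,\pi(x)}=1$, then
$(PAP^T)_{xy}=A_{\pi(x)\pi(y)}$, and this is $-1$ if and only if
$\pi(x)<\pi(y)$. So the transitive tournaments are exactly the matrices $PAP^T$,
and $\mathcal C_c=\mathrm{conv}\{M_c(T):T\text{ transitive}\}$.

For distinct $i,j,k$ let $\delta_k^{ij}(T)=1$ if $k$ \emph{separates} $i$ and $j$,
that is, if $T_{ik}\ne T_{jk}$, and $\delta_k^{ij}(T)=0$ otherwise. Put
\[
\Delta_{ij}(T)=\sum_{k\ne i,j}c_k\,\delta_k^{ij}(T)\qquad(i\ne j).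
\]
Since $T_{ik}T_{jk}=1-2\delta_k^{ij}(T)$ for $k\ne i,j$, and $T_{ii}=T_{jj}=0$,
\begin{equation}\label{eq:entries}
M_c(T)_{ii}=s-c_i,\qquad
M_c(T)_{ij}=s-c_i-c_j-2\Delta_{ij}(T)\quad(i\ne j).
\end{equation}
So the diagonal of $M_c(T)$ is the same for all tournaments $T$, and an average
of matrices $M_c(S)$ over tournaments $S$ dominates $M_c(T)$ if and only if, for
every pair $i\ne j$, the average of $\Delta_{ij}(S)$ is at most $\Delta_{ij}(T)$.

The passage from $D$ to tournaments is independent rounding.

\begin{lemma}\label{lem:rounding}
Let $D$ be skew-symmetric with entries in $[-1,1]$. There is a random tournament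
$T$ with $M_c(D)\le\mathbb E\,M_c(T)$.
\end{lemma}

\begin{proof}
Let the entries $T_{xy}$, $x<y$, be independent $\pm1$ variables with
$\mathbb E\,T_{xy}=D_{xy}$, which exist because $|D_{xy}|\le1$, and put
$T_{yx}=-T_{xy}$, $T_{xx}=0$. Then $\mathbb E\,T_{xy}=D_{xy}$ for all $x,y$. Let
$i\ne j$. For $k\notin\{i,j\}$ the entries $T_{ik}$ and $T_{jk}$ belong to
different pairs of vertices, so they are independent and
$\mathbb E\,T_{ik}T_{jk}=D_{ik}D_{jk}$. For $k\in\{i,j\}$ both sides are $0$.
Hence $\mathbb E\,M_c(T)_{ij}=M_c(D)_{ij}$. On the diagonal, as $c\ge0$,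
$\mathbb E\,M_c(T)_{ii}=\sum_{k\ne i}c_k\ge\sum_kc_kD_{ik}^2=M_c(D)_{ii}$.
\end{proof}

It remains to dominate each $M_c(T)$ by an average over linear orders.

\section{Pivoting}\label{sec:pivot}

To remove cycles we use one local operation. For a tournament $T$ and a vertex
$v$, let $T^v$ be the tournament obtained from $T$ by declaring $x<y$ whenever
$x<_Tv<_Ty$, and leaving all other arcs as they are. In symbols,
\begin{equation}\label{eq:pivot}
T^v_{xy}=\begin{cases}
T_{xv}&\text{if $x,y,v$ are distinct and }T_{xv}=T_{vy},\\
T_{xy}&\text{otherwise.}
\end{cases}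
\end{equation}
This is again skew-symmetric: if $T_{xv}=T_{vy}$, then
$T_{yv}=T_{vx}=-T_{xv}$, so the first line applies to $(x,y)$ if and only if it
applies to $(y,x)$, and then $T^v_{yx}=T_{yv}=-T^v_{xy}$. We say that $T^v$
arises from $T$ by \emph{pivoting at} $v$. Three facts are immediate from
(\ref{eq:pivot}). Arcs at $v$ do not change. For distinct $x,y\ne v$, the arc
between $x$ and $y$ changes exactly when $\{x,v,y\}$ is a cyclic triple of $T$.
Pivoting commutes with reversing all arcs: $(-T)^v=-(T^v)$.

\begin{example}\label{ex:three}
Let $n=3$, $c=(1,1,1)$ and $1<_T2<_T3<_T1$. Pivoting at $2$ replaces $3<1$ by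
$1<3$ and gives the linear order $1\,2\,3$ (listed from bottom to top). Pivoting
at $3$ and at $1$ gives $2\,3\,1$ and $3\,1\,2$. In $T$ every pair is separated
by the third vertex. Each pair is separated in exactly one of the three orders.
So the average separation drops from $1$ to $\frac13$ for every pair.
\end{example}

\begin{example}\label{ex:four}
Let $n=4$, $c=(1,1,1,1)$, and let $T$ consist of the cyclic triple
$1<_T2<_T3<_T1$ with the vertex $4$ above all three. Then
\[
T^1:\ 3\,1\,2\,4,\qquad T^2:\ 1\,2\,3\,4,\qquad T^3:\ 2\,3\,1\,4,\qquad T^4=T.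
\]
Consider the pair $\{1,4\}$. In $T$ only the vertex $2$ separates it, so
$\Delta_{14}(T)=1$. The values of $\Delta_{14}$ in $T^1,T^2,T^3,T^4$ are
$1,2,0,1$. Pivoting at $2$ makes things worse, because now $3$ separates as well;
pivoting at $3$ compensates, because now $2$ no longer separates. The average
over the four pivots is again $1$.

No single linear order could do the job here: in $T$ every pair is separated by
exactly one vertex, and in a linear order on four elements the lowest and the
highest are separated by two.
\end{example}

So a single pivot may fail, and one must average over $v$. Example~\ref{ex:four}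
also shows where to look for the compensation: the damage that pivoting at $v$
does at $k$ is to be paid for by what pivoting at $k$ does at $v$. If $v$ is
chosen with probability proportional to $c_v$, both events carry the same weight
$c_vc_k$, and this is what makes the next lemma work.

\begin{lemma}\label{lem:key}
For every tournament $T$ and all $i\ne j$,
\[
\sum_vc_v\,\Delta_{ij}(T^v)\le s\,\Delta_{ij}(T).
\]
\end{lemma}

\begin{proof}
Fix $i\ne j$ and write $\delta_k$ for $\delta_k^{ij}$, which is symmetric in $i$
and $j$. The left side is $\sum_{k\ne i,j}\sum_vc_kc_v\,\delta_k(T^v)$. We sort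
its terms by the position of $v$ relative to $i,j,k$.

\emph{(a) $v=k$.} Arcs at $k$ are the same in $T^k$ and $T$, so
$\delta_k(T^k)=\delta_k(T)$.

\emph{(b) $v\in\{i,j\}$.} We claim $\delta_k(T^v)\le\delta_k(T)$. By symmetry let
$v=i$, and suppose $\delta_k(T)=0$, that is, $T_{ik}=T_{jk}$. The arc between $i$
and $k$ is unchanged. The arc between $j$ and $k$ can change only if
$T_{ji}=T_{ik}$, and then $T^i_{jk}=T_{ji}=T_{ik}=T_{jk}$, so it does not change
either. Hence $\delta_k(T^i)=0$.

\emph{(c) $i,j,k,v$ distinct.} We claim
\begin{equation}\label{eq:exchange}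
\delta_k(T^v)+\delta_v(T^k)\le\delta_k(T)+\delta_v(T).
\end{equation}
If both $k$ and $v$ separate $i$ and $j$ in $T$, the right side is $2$ and there
is nothing to prove.

If neither separates, then $T_{iv}=T_{jv}$ and $T_{ik}=T_{jk}$. By
(\ref{eq:pivot}), $T^v_{ik}$ is determined by $T_{iv},T_{vk},T_{ik}$ in the same
way as $T^v_{jk}$ is by $T_{jv},T_{vk},T_{jk}$. So $T^v_{ik}=T^v_{jk}$ and
$\delta_k(T^v)=0$. Exchanging $k$ and $v$ gives $\delta_v(T^k)=0$.

Suppose finally that exactly one separates. Since (\ref{eq:exchange}) is
symmetric in $k$ and $v$, let it be $v$. Reversing all arcs, which commutes with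
pivoting and does not affect separation, we may assume $v<_Tk$. Exchanging $i$
and $j$, we may assume $i<_Tv<_Tj$. Pivoting at $v$ puts $i$ below $k$, because
$i<_Tv<_Tk$, and leaves the arc between $j$ and $k$ alone, because both are above
$v$. As $k$ does not separate $i$ and $j$ in $T$, it is above both or below both.
\begin{itemize}
\item If $k$ is above $i$ and $j$, then in $T^v$ it is still above both, so
$\delta_k(T^v)=0$. In $T$ the vertices $i,j,v$ are all below $k$, so pivoting at
$k$ changes no arc among them, and $\delta_v(T^k)=\delta_v(T)=1$.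
\item If $k$ is below $i$ and $j$, then in $T^v$ it is above $i$ and below $j$,
so $\delta_k(T^v)=1$. Now $v<_Tk<_Ti$ and $v<_Tk<_Tj$, so pivoting at $k$ puts
$v$ below both $i$ and $j$, and $\delta_v(T^k)=0$.
\end{itemize}
In both cases the left side of (\ref{eq:exchange}) is exactly $1$, as is the
right side.

Now multiply (\ref{eq:exchange}) by $c_vc_k\ge0$ and sum over all unordered pairs
$\{k,v\}$ disjoint from $\{i,j\}$. Together with (a) and (b), this gives
\[
\sum_vc_v\Delta_{ij}(T^v)\le
\sum_{k\ne i,j}c_k\,\delta_k(T)\Big[c_k+(c_i+c_j)+\sum_{v\ne i,j,k}c_v\Big]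
=s\,\Delta_{ij}(T).\qedhere
\]
\end{proof}

\section{From tournaments to linear orders}\label{sec:process}

By Lemma~\ref{lem:key}, random pivoting does not increase any expected
separation. It remains to see that repeated pivoting reaches a linear order. This
follows from the next lemma: a pivot frees its vertex from all cyclic triples,
and later pivots do not undo this.

\begin{lemma}\label{lem:cycles}
Let $T$ be a tournament and $v$ a vertex.
\begin{enumerate}
\item[(i)] No cyclic triple of $T^v$ contains $v$. If no cyclic triple of $T$
contains $v$, then $T^v=T$.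
\item[(ii)] If a vertex $w$ lies in no cyclic triple of $T$, then $w$ lies in no
cyclic triple of $T^v$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Arcs at $v$ are the same in $T$ and $T^v$, and if $x<v<y$, then $x<y$ in
$T^v$. So no cyclic triple of $T^v$ contains $v$. The second claim holds because
the arc between $x$ and $y$ changes only if $\{x,v,y\}$ is a cyclic triple of $T$.

(ii) By (i) we may assume $v\ne w$. Let $L$ and $U$ be the sets of vertices below
and above $w$ in $T$. As $w$ is in no cyclic triple, every vertex of $L$ is below
every vertex of $U$. After reversing all arcs if necessary, let $v\in L$. The arc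
between $x$ and $y$ changes only if $\{x,v,y\}$ is a cyclic triple of $T$. Such a
triple does not contain $w$. It contains no vertex of $U$ either: if both $x$ and
$y$ are in $U$, then $v$ is below both; if only one of them is in $U$, it is
above the other two; neither happens in a cyclic triple. So $x,y\in L$. Hence all
arcs at $w$ and all arcs between $L$ and $U$ are the same in $T^v$ as in $T$, and
$w$ is still in no cyclic triple.
\end{proof}

\begin{proposition}\label{prop:tournament}
Let $T$ be a tournament. There is a random transitive tournament $S$ with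
$\mathbb E\,\Delta_{ij}(S)\le\Delta_{ij}(T)$ for all $i\ne j$. Consequently
$M_c(T)\le\mathbb E\,M_c(S)$, with equality on the diagonal.
\end{proposition}

\begin{proof}
The last sentence follows from the first by (\ref{eq:entries}). If $s=0$, all
$\Delta_{ij}$ vanish and any transitive $S$ will do. Let $s>0$. Choose
independent random vertices $V_1,V_2,\dots$ with $\Pr(V_t=v)=c_v/s$, and put
\[
T_0=T,\qquad T_t=(T_{t-1})^{V_t}\quad(t\ge1).
\]
Since $V_t$ is independent of $T_{t-1}$, Lemma~\ref{lem:key} gives
\[
\mathbb E\big[\Delta_{ij}(T_t)\,\big|\,T_{t-1}\big]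
=\frac1s\sum_vc_v\,\Delta_{ij}\big((T_{t-1})^v\big)\le\Delta_{ij}(T_{t-1}),
\]
and so $\mathbb E\,\Delta_{ij}(T_t)\le\Delta_{ij}(T)$ for all $t$ and all
$i\ne j$.

With probability $1$ only vertices of positive weight are chosen, and there is a
first time $\tau$ by which each of them has been a pivot. By
Lemma~\ref{lem:cycles}, no such vertex lies in a cyclic triple of $T_\tau$, and
further pivots at such vertices change nothing. So $T_t=T_\tau$ for all
$t\ge\tau$. Put $R=T_\tau$. The variables $\Delta_{ij}(T_t)$ lie in $[0,s]$ and
converge to $\Delta_{ij}(R)$ with probability $1$, so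
$\mathbb E\,\Delta_{ij}(R)\le\Delta_{ij}(T)$ by dominated convergence.

If all weights are positive, $R$ has no cyclic triple, and $S=R$ is as required.
In general, pivot next at the vertices of weight $0$, one after another, and call
the result $S$. By Lemma~\ref{lem:cycles}, $S$ has no cyclic triple, so it is
transitive; and throughout, vertices of positive weight lie in no cyclic triple.
Each of these pivots changes arcs only between vertices that lie in a cyclic
triple, hence only between vertices of weight $0$. But only separations by
vertices $k$ of positive weight, and hence only arcs at such $k$, contribute to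
$\Delta_{ij}$. So $\Delta_{ij}(S)=\Delta_{ij}(R)$ for all $i\ne j$.
\end{proof}

\begin{remark}\label{rem:explicit}
By Lemma~\ref{lem:cycles}, a pivot at a vertex that has been used before changes
nothing in the process above. So only the order in which the vertices first
appear matters. For $c=(1,\dots,1)$ this order is uniformly random: pivoting $T$
once at each vertex, in uniformly random order, produces a random linear order
$S$ with $TT^T\le\mathbb E\,SS^T$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take the random tournament $T$ of Lemma~\ref{lem:rounding}. For each value $T'$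
of $T$, Proposition~\ref{prop:tournament} provides a matrix
$M(T')=\mathbb E\,M_c(S)$ with $M_c(T')\le M(T')$, and $M(T')\in\mathcal C_c$
because $S$ is transitive. Put $M=\mathbb E\,M(T)$, which lies in $\mathcal C_c$
by convexity. Then
\[
M_c(D)\le\mathbb E\,M_c(T)\le M,
\]
and $F=M-M_c(D)\ge0$ has the required property. The case $c=(1,\dots,1)$ is
Theorem~\ref{thm:conj}.
\end{proof}

\section{Equality and maximal elements}\label{sec:equality}

How much room is there in Theorem~\ref{thm:main}? In this section all weights are
positive. The answer comes from one linear functional that is constant on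
$\mathcal C_c$ and detects cyclic triples. Put
\[
\ell(M)=\sum_{i,j}c_ic_jM_{ij},
\]
and let $\mathcal K_c$ be the convex hull of all $M_c(D)$, where $D$ is
skew-symmetric with entries in $[-1,1]$. Thus $\mathcal C_c\subseteq\mathcal K_c$.

\begin{theorem}\label{thm:equality}
Let all $c_k>0$.
\begin{enumerate}
\item[(1)] The functional $\ell$ is constant on $\mathcal C_c$. So in
Theorem~\ref{thm:main} the weighted total $\ell(F)$ does not depend on the choice
of $F$. For $c=(1,\dots,1)$,
\[
\sum_{i,j}F_{ij}=\frac{n(n^2-1)}3-\sum_k\Big(\sum_iD_{ik}\Big)^2 .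
\]
\item[(2)] $M_c(D)\in\mathcal C_c$, that is, $F=0$ is possible in
Theorem~\ref{thm:main}, if and only if $D=PAP^T$ for some permutation matrix $P$.
In that case $F=0$ is the only choice.
\item[(3)] The set of maximal elements of $\mathcal K_c$ in the entrywise order is
exactly $\mathcal C_c$. Every element of $\mathcal K_c$ is dominated by an
element of $\mathcal C_c$, and $\mathcal C_c$ is the smallest subset of
$\mathcal K_c$ with this property. It is also the smallest convex subset
$\mathcal S$ of $\mathcal K_c$ such that every $M_c(D)$ is dominated by an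
element of $\mathcal S$.
\end{enumerate}
\end{theorem}

\begin{proof}
We begin with tournaments. Put
$\Phi(T)=\sum_{i<j}c_ic_j\Delta_{ij}(T)$. A triple $\{x,y,z\}$ contributes to
$\Phi(T)$ the product $c_xc_yc_z$ times the number of its vertices that separate
the other two. This number is $1$ if the triple is not cyclic, since then exactly
the middle vertex separates the other two. It is $3$ if the triple is cyclic,
since then each vertex is above one of the others and below the other. Hence
\begin{equation}\label{eq:Phi}
\Phi(T)=\sum_{\{x,y,z\}}c_xc_yc_z+2\sum_{\{x,y,z\}\text{ cyclic in }T}c_xc_yc_z .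
\end{equation}
By (\ref{eq:entries}),
\[
\ell(M_c(T))=\sum_ic_i^2(s-c_i)+\sum_{i\ne j}c_ic_j(s-c_i-c_j)-4\Phi(T).
\]
As the weights are positive, $\ell(M_c(T))$ takes its maximum over all
tournaments, $\ell^*$ say, exactly at the transitive ones.

(1) The value of $\ell$ is $\ell^*$ at each $M_c(PAP^T)$, hence on
$\mathcal C_c$. If $M_c(D)+F\in\mathcal C_c$, then $\ell(F)=\ell^*-\ell(M_c(D))$,
which does not depend on $F$. Let $c=(1,\dots,1)$. Then $\ell(DD^T)$ is the sum
of the squares of the column sums of $D$, that is,
$\ell(DD^T)=\sum_k\big(\sum_iD_{ik}\big)^2$. We apply this to $A$, whose $k$-th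
column sum is $(n-k)-(k-1)=n+1-2k$, and get
\[
\ell^*=\ell(AA^T)=\sum_{k=1}^n(n+1-2k)^2
=n(n+1)^2-2n(n+1)^2+\tfrac23n(n+1)(2n+1)=\frac{n(n^2-1)}3 .
\]

(2) ``If'' holds by definition of $\mathcal C_c$. Conversely, let
$M_c(D)\in\mathcal C_c$. By (\ref{eq:entries}) the $i$-th diagonal entry of every
element of $\mathcal C_c$ is $\sum_{k\ne i}c_k$, so
$\sum_{k\ne i}c_k(1-D_{ik}^2)=0$ for each $i$. All terms are non-negative and
$c_k>0$, so $D$ is a tournament. Since $\ell(M_c(D))=\ell^*$, it is transitive.
In this case every admissible $F$ has $\ell(F)=0$, and since $F\ge0$ and all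
$c_ic_j>0$, this forces $F=0$.

(3) Every element of $\mathcal K_c$ is a convex combination of matrices $M_c(D)$,
each dominated by an element of $\mathcal C_c$ by Theorem~\ref{thm:main}. As
$\mathcal C_c$ is convex, every element of $\mathcal K_c$ is dominated by an
element of $\mathcal C_c\subseteq\mathcal K_c$. In particular, maximal elements
of $\mathcal K_c$ lie in $\mathcal C_c$. Conversely, let $M\in\mathcal C_c$ and
$M\le M'\in\mathcal K_c$. Choose $M''\in\mathcal C_c$ with $M'\le M''$. Then
$M''-M\ge0$ and $\ell(M''-M)=\ell^*-\ell^*=0$, so $M''=M$ and hence $M'=M$. So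
every element of $\mathcal C_c$ is maximal.

An element of $\mathcal C_c$ is thus dominated in $\mathcal K_c$ only by itself.
If $\mathcal S\subseteq\mathcal K_c$ and every element of $\mathcal K_c$ is
dominated by an element of $\mathcal S$, then $\mathcal S\supseteq\mathcal C_c$.
If only the matrices $M_c(D)$ are known to be dominated by elements of
$\mathcal S$, then $\mathcal S$ contains all $M_c(PAP^T)$, and
$\mathcal S\supseteq\mathcal C_c$ if $\mathcal S$ is convex.
\end{proof}

In part (2), positivity of the weights cannot be dropped: for $c=0$ we have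
$M_c(0)=0\in\mathcal C_c=\{0\}$, but $D=0$ is not of the form $PAP^T$ if $n\ge2$.

\section{Two consequences}\label{sec:consequences}

\begin{corollary}\label{cor:extremal}
Let $c\in\mathbb R^n_{\ge0}$ and let $W\ge0$ be an $n\times n$ matrix. The maximum
of
\[
\sum_{i,j}W_{ij}\big(D\,\mathrm{diag}(c)\,D^T\big)_{ij}
\]
over all skew-symmetric $D$ with entries in $[-1,1]$ is attained at some
$D=PAP^T$. In particular, for every non-negative edge-weighting $w$ of the
complete graph $K_n$,
\[
\min_{T\text{ tournament}}\ \sum_{i<j}w_{ij}\,\#\{k\ne i,j:T_{ik}\ne T_{jk}\}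
=\min_{\pi\in S_n}\ \sum_{i<j}w_{ij}\big(|\pi(i)-\pi(j)|-1\big).
\]
\end{corollary}

\begin{proof}
As $W\ge0$, Theorem~\ref{thm:main} shows that the value at $D$ is at most
$\sum_{i,j}W_{ij}M_{ij}$ for some $M\in\mathcal C_c$, hence at most the value at
one of the matrices $M_c(PAP^T)$ whose convex hull is $\mathcal C_c$.

For the second statement take $c=(1,\dots,1)$ and let $W$ be symmetric with zero
diagonal and $W_{ij}=w_{ij}$ for $i\ne j$. For a tournament $T$, by
(\ref{eq:entries}), the sum in the first statement equals the constant
$\sum_{i\ne j}0\cdot(n-1)$ from the diagonal, which is $0$, plus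
$2\sum_{i<j}w_{ij}(n-2-2\Delta_{ij}(T))$, where
$\Delta_{ij}(T)=\#\{k\ne i,j:T_{ik}\ne T_{jk}\}$. So
$\sum_{i<j}w_{ij}\Delta_{ij}(T)$ is smallest, among all tournaments, at a
transitive one. If $T$ is the transitive tournament with $x<_Ty$ if and only if
$\pi(x)<\pi(y)$, the vertices separating $i$ and $j$ are those $k$ with $\pi(k)$
strictly between $\pi(i)$ and $\pi(j)$, and there are $|\pi(i)-\pi(j)|-1$ of them.
\end{proof}

\begin{remark}\label{rem:dual}
Conversely, the first statement of Corollary~\ref{cor:extremal} implies
Theorem~\ref{thm:main}. The set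
$\mathcal D=\{M-F:M\in\mathcal C_c,\ F\ge0\}$ is convex and, being the sum of a
compact and a closed set, closed. If $M_c(D)\notin\mathcal D$, there is a matrix
$W$ with
$\sum_{i,j}W_{ij}M_c(D)_{ij}>\sup_{X\in\mathcal D}\sum_{i,j}W_{ij}X_{ij}$. The
supremum is finite, which forces $W\ge0$, and it is at least the value of
$\sum_{i,j}W_{ij}X_{ij}$ at each $X=M_c(PAP^T)$. This contradicts the first
statement of the corollary.
\end{remark}

Write $\lVert\cdot\rVert$ for the Euclidean norm of vectors and
$\lVert\cdot\rVert_2$ for the corresponding operator norm of matrices.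

\begin{corollary}[Pick's inequality]\label{cor:pick}
If $D$ is an $n\times n$ skew-symmetric matrix with entries in $[-1,1]$, then
\[
\lVert D\rVert_2\le\lVert A\rVert_2=\cot\frac{\pi}{2n}.
\]
\end{corollary}

\begin{proof}
Let $x$ be a real unit vector with $\lVert D^Tx\rVert=\lVert D\rVert_2$. For a
diagonal matrix $\Sigma$ with diagonal entries $\pm1$, the matrix
$\Sigma D\Sigma$ is skew-symmetric with entries in $[-1,1]$, has the same norm as
$D$, and satisfies
$\lVert(\Sigma D\Sigma)^T\Sigma x\rVert=\lVert D^Tx\rVert$. Replacing $D$ by
$\Sigma D\Sigma$ and $x$ by $\Sigma x$ for a suitable $\Sigma$, we may assume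
$x\ge0$. This is what allows us to use entrywise domination: by
Theorem~\ref{thm:conj} there is an $M\in\mathcal C$ with $DD^T\le M$, and
therefore
\[
\lVert D\rVert_2^2=x^TDD^Tx\le x^TMx\le\max_P x^TPBP^Tx\le\lVert B\rVert_2
=\lVert A\rVert_2^2 .
\]

To compute $\lVert A\rVert_2$, let $q$ be a complex number with $q^n=-1$. Put
$x_j=q^j$ for $1\le j\le n$ and $\lambda=\frac{q+1}{q-1}$; note that $q\ne1$.
Since $(Ax)_i=\sum_{j<i}x_j-\sum_{j>i}x_j$,
\begin{align*}
(Ax)_{i+1}-(Ax)_i&=x_i+x_{i+1}=q^i(q+1)=\lambda(x_{i+1}-x_i)\qquad(1\le i<n),\\
(Ax)_1+(Ax)_n&=x_1-x_n=q+1=\lambda(q-1)=\lambda(x_1+x_n).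
\end{align*}
So the vector $y=Ax-\lambda x$ satisfies $y_1=y_2=\dots=y_n$ and $y_1+y_n=0$.
Hence $y=0$, and $\lambda$ is an eigenvalue of $A$. For $q=e^{\mathrm i\theta}$
with $\theta=(2k-1)\pi/n$, $k=1,\dots,n$, we have
\[
\lambda=\frac{e^{\mathrm i\theta/2}+e^{-\mathrm i\theta/2}}
{e^{\mathrm i\theta/2}-e^{-\mathrm i\theta/2}}
=-\mathrm i\cot\frac{\theta}{2}
=-\mathrm i\cot\frac{(2k-1)\pi}{2n}.
\]
The angles $\theta/2$ lie in $(0,\pi)$, where the cotangent is strictly
decreasing, so these are $n$ distinct numbers and thus all the eigenvalues of
$A$. As $\cot(\pi-\alpha)=-\cot\alpha$, the largest modulus is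
$\cot\frac{\pi}{2n}$, attained for $k=1$ and $k=n$. Finally, $A$ is
skew-symmetric, hence normal, and the norm of a normal matrix is the largest
modulus of its eigenvalues.
\end{proof}

\begin{thebibliography}{9}
\bibitem{rot}
\emph{Crossing Numbers of Graphs with Rotation Systems},
\texttt{https://typeset.io/pdf/crossing-numbers-of-graphs-with-rotation-systems-1uqorngxc1.pdf}.
\end{thebibliography}
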